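# Pre Hilbert–Schmidt operators factor through Hilbert–Schmidt spaces

Conventions: all Banach spaces are real, $n,m\ge 1$ are integers, $|\cdot|$ is the norm of a Hilbert space, a contraction is an operator of norm at most $1$, $\|\cdot\|_{HS}$ is the Hilbert–Schmidt norm, and $[x]$ is the class of $x$ in a quotient.

## 1. A push-out of $E$ with $L_1$-spaces

Start with an operator $u:E\to F$, $\|u\|\le 1$, and a family of contractions $v_i:\ell_2^{n_i}\to E$, $i\in I$. Suppose that each composition $uv_i$ factors through a finite-dimensional $\ell_1$: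
$$uv_i=T_ij_i^1,\qquad j_i^1:\ell_2^{n_i}\to\ell_1^{m_i},\quad T_i:\ell_1^{m_i}\to F,\qquad \|j_i^1\|\le 1,\ \|T_i\|\le 1. \tag{1}$$
(Where (1) comes from is a later matter.) There is a second natural map from $\ell_2^{n_i}$ to an $L_1$-space. Let $\gamma_i$ be the standard Gaussian measure on $\mathbb R^{n_i}$ and
$$j_i^0:\ell_2^{n_i}\to L_1(\gamma_i),\qquad (j_i^0h)(g)=\langle h,g\rangle .$$
Since $\langle h,g\rangle$ is a centered normal variable of variance $|h|^2$, we have $\|j_i^0h\|_{L_1}=\sqrt{2/\pi}\,|h|\le|h|$.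

Now glue. Put
$$X=E\oplus_1Y_1\oplus_1Y,\qquad Y_1=\Big(\bigoplus_i\ell_1^{m_i}\Big)_{\ell_1},\qquad Y=\Big(\bigoplus_iL_1(\gamma_i)\Big)_{\ell_1},$$
$$\delta_i(h)=(v_ih,\,-j_i^1h,\,-j_i^0h)\in X\qquad(h\in\ell_2^{n_i}),$$
where the last two entries stand in the $i$-th summands. Each $\delta_i$ is linear and $|h|\le1$ gives $\|\delta_i(h)\|\le3$. Let $N$ be the closed linear span of all $\delta_i(h)$, and
$$G=X/N,\qquad q:X\to G \text{ the quotient map},\qquad ae=[(e,0,0)].$$
Clearly $\|a\|\le1$. The operator $X\to F$, $(e,(x_i),(b_i))\mapsto ue+\sum_iT_ix_i$, has norm at most $\max(\|u\|,\sup_i\|T_i\|)\le1$, and by (1) it sends $\delta_i(h)$ to $uv_ih-T_ij_i^1h=0$. So it vanishes on $N$ and induces $b:G\to F$ with $\|b\|\le1$ and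
$$ba=u .$$

What has been gained? In $G$,
$$av_ih=[(v_ih,0,0)]=[(0,\,j_i^1h,\,j_i^0h)], \tag{2}$$
so every $v_i$, once followed by $a$, passes through an $L_1$-space: $Y_1\oplus_1Y$ is the $L_1$-space of a disjoint union of measure spaces.

**Example (one index, scalar).** Take one contraction $v:\mathbb R\to E$, put $x_0=v(1)$, and glue along $\mathrm{id}:\mathbb R\to\mathbb R$: $X=E\oplus_1\mathbb R$, $N=\mathbb R\,(x_0,-1)$. Every class is $[(x,0)]$ for a unique $x\in E$, and its norm is $\inf_s(\|x-sx_0\|+|s|)$. This is at least $\|x\|-|s|+|s|=\|x\|$ and equals $\|x\|$ at $s=0$. So here $G=E$ isometrically.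

**Example (one index, Gaussian).** Take $E=\ell_2^n$, $v=\mathrm{id}$, and glue only along $j^0:\ell_2^n\to L_1(\gamma)$. Every class is $[(0,b)]$ for a unique $b\in L_1(\gamma)$, with norm $\inf_h(|h|+\|b-j^0h\|_1)$. Since $|h|\ge\|j^0h\|_1$ this is at least $\|b\|_1$, and $h=0$ gives equality. So $G=L_1(\gamma)$ isometrically and $a=j^0$: the push-out has replaced $\ell_2^n$ by an $L_1$-space that contains it.

## 2. The factorization conjecture

**Definition (pre Hilbert–Schmidt operator).** A bounded $u:E\to F$ is *pre Hilbert–Schmidt*, written $u\in PS_2(E,F)$, if $wuv:H_1\to H_2$ is Hilbert–Schmidt for all Hilbert spaces $H_1,H_2$ and all bounded $v:H_1\to E$, $w:F\to H_2$.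

**Definition (Hilbert–Schmidt space).** A Banach space $G$ is a *Hilbert–Schmidt space* if $wv$ is Hilbert–Schmidt for all Hilbert spaces $H_1,H_2$ and all bounded $v:H_1\to G$, $w:G\to H_2$. Equivalently, $\mathrm{id}_G\in PS_2(G,G)$.

If $u=ba$ with $a:E\to G$, $b:G\to F$ bounded and $G$ a Hilbert–Schmidt space, then $wuv=(wb)(av)$ is Hilbert–Schmidt for all $v,w$ as above. So factoring through a Hilbert–Schmidt space is sufficient for $u\in PS_2(E,F)$. The conjecture, taken from the book of abstracts "Banach spaces and optimization:" (https://trimestres-lmb.univ-fcomte.fr/IMG/pdf/book_of_abstracts_deville.pdf), is that it is also necessary. (It is known that $PS_2(E,F)$ is the class of $\gamma$-radonifying operators when $F$ has type 2; we do not use this.) The answer is yes, and the space is the $G$ of Section 1 for a suitable family. To state the result with constants, put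
$$k(u)=\sup\{\|wuv\|_{HS}:\ v:\ell_2^n\to E,\ w:F\to\ell_2^m,\ \|v\|,\|w\|\le1,\ n,m\in\mathbb N\},\qquad h(G)=k(\mathrm{id}_G).$$
Let $K_G\le1.8$ be the real Grothendieck constant (the bound is Krivine's).

**Theorem.** Let $u:E\to F$ be bounded. Then $u\in PS_2(E,F)$ if and only if $u$ factors through a Hilbert–Schmidt space. For $u\in PS_2(E,F)$,
$$k(u)\le\inf\{h(G)\|a\|\|b\|:\ u=ba,\ a:E\to G,\ b:G\to F,\ G\text{ Hilbert–Schmidt}\}\le300\,k(u). \tag{3}$$
Moreover, for every $u\in PS_2(E,F)$ there is a factorization $u=ba$ through a Hilbert–Schmidt space $G$ with $h(G)\le300+K_G$, $a$ an isomorphic embedding and $b$ surjective, and with $G$ separable if $E$ and $F$ are separable.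

## 3. Two-summing operators

For $s:Y\to Z$, $\pi_2(s)$ is the least $C$ such that, for all finite families $(y_k)$ in $Y$,
$$\sum_k\|sy_k\|^2\le C^2\sup_{\|y^*\|\le1}\sum_k|y^*(y_k)|^2 ,$$
and $s$ is *2-summing* if $\pi_2(s)<\infty$. The norm $\pi_2$ satisfies the triangle inequality and $\pi_2(rst)\le\|r\|\pi_2(s)\|t\|$. We need three facts.

**Fact (S).** For $w:Y\to H$, $H$ Hilbert, $\pi_2(w)=\sup\{\|wv\|_{HS}: v:\ell_2^n\to Y,\ \|v\|\le1,\ n\in\mathbb N\}$. Indeed, a family $y_1,\dots,y_n$ is the same as the operator $v$ with $ve_k=y_k$; then $\|v\|=\sup_{\|y^*\|\le1}(\sum_k|y^*(y_k)|^2)^{1/2}$ and $\|wv\|_{HS}^2=\sum_k|wy_k|^2$. Also, a 2-summing operator between Hilbert spaces is Hilbert–Schmidt with $\|\cdot\|_{HS}\le\pi_2$: test the definition on finite orthonormal families.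

**Fact (P) (Pietsch).** If $s:Y\to Z$ is 2-summing, there is a Radon probability $\tau$ on $K=B_{Y^*}$ (weak\* topology) with $\|sy\|^2\le\pi_2(s)^2\int|y^*(y)|^2\,d\tau(y^*)$ for all $y$. If $Z=H$ is a Hilbert space, then $s=RA$, where $A:Y\to C(K)$, $(Ay)(y^*)=y^*(y)$, is a contraction, functions are identified with their classes in $L_2(\tau)$, and $R:L_2(\tau)\to H$ has $\|R\|\le\pi_2(s)$. To get $R$, put $R(Ay)=sy$; the inequality makes this well defined and bounded on the range of $A$ in $L_2(\tau)$. Extend to the closure, and by $0$ on the orthogonal complement.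

Conversely, if $\tau$ is a probability and $B:Y\to L_\infty(\tau)$, $R:L_2(\tau)\to H$ are bounded, then $\pi_2(RB)\le\|R\|\|B\|$. Indeed
$$\sum_k|RBy_k|^2\le\|R\|^2\int\sum_k|By_k|^2d\tau\le\|R\|^2\operatorname{ess\,sup}_t\sum_k|(By_k)(t)|^2 .$$
Let $\lambda=(\lambda_k)$ run through a countable dense subset of the Euclidean unit ball. The last essential supremum is $\sup_\lambda\|\sum_k\lambda_kBy_k\|_\infty^2\le\|B\|^2\sup_{|\lambda|\le1}\|\sum_k\lambda_ky_k\|^2=\|B\|^2\sup_{\|y^*\|\le1}\sum_k|y^*(y_k)|^2$.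

**Fact (G) (Grothendieck).** For any measure $\nu$ and any $\rho:L_1(\nu)\to H$, $\pi_2(\rho)\le\pi_1(\rho)\le K_G\|\rho\|$, where $\pi_1$ is the 1-summing norm.

If every $w:G\to H$ satisfies $\pi_2(w)\le C\|w\|$, then $\|wv\|_{HS}\le\pi_2(wv)\le C\|w\|\|v\|$ for $v:H_1\to G$, so $G$ is a Hilbert–Schmidt space with $h(G)\le C$. We use this criterion throughout.

## 4. $L_1$-spaces and Hilbert spaces by hand

By (G), every $L_1(\nu)$ is a Hilbert–Schmidt space with $h(L_1(\nu))\le K_G$. So every bounded operator from or to an $L_1$-space is in $PS_2$, and the conjecture is trivial for it: use that $L_1$-space as $G$.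

The space $\ell_2$ is not Hilbert–Schmidt, because its identity is not a Hilbert–Schmidt operator. Quantitatively $h(\ell_2^n)=\sqrt n$: a product $wv$ of contractions through $\ell_2^n$ has rank at most $n$ and norm at most $1$, so $\|wv\|_{HS}\le\sqrt n$, with equality for identities.

Let $E,F$ both be Hilbert spaces. Taking identities for $v,w$ in the definition, $PS_2(E,F)$ is the set of Hilbert–Schmidt operators. Moreover $k(u)=\|u\|_{HS}$: "$\le$" is the ideal property, and for "$\ge$" let $v$ be the inclusion of the span of orthonormal vectors $e_1,\dots,e_n$ and $w$ the orthogonal projection onto the span of the $ue_k$ (if $u\ne0$, choose the $e_k$ so that not all $ue_k$ vanish). Write $u=\sum_ks_k\langle\cdot,e_k\rangle f_k$ with orthonormal $(e_k)$, $(f_k)$ and $\sum s_k^2=\|u\|_{HS}^2$. Then $u=ba$ through $\ell_1$ with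
$$ah=(s_k\langle h,e_k\rangle)_k,\qquad be_k=f_k,\qquad\|ah\|_1\le\|u\|_{HS}|h|,\qquad\|b\|\le1,$$
by Cauchy–Schwarz. So the conjecture holds here, with $h(\ell_1)\|a\|\|b\|\le K_G\,k(u)$. The next section extends this to $E=\ell_2^n$ and arbitrary $F$, and that is exactly what (1) needs.

## 5. Finiteness of $k(u)$, and factoring $uv$ through $\ell_1^m$

**Lemma 1.** If $u\in PS_2(E,F)$, then $\|u\|\le k(u)<\infty$.

*Proof.* Taking $n=m=1$, $k(u)\ge|y^*(ux)|$ for all $\|x\|,\|y^*\|\le1$, so $k(u)\ge\|u\|$. Suppose $k(u)=\infty$. For $k\ge1$ choose contractions $v_k:\ell_2^{n_k}\to E$, $w_k:F\to\ell_2^{m_k}$ with $\|w_kuv_k\|_{HS}\ge k4^k$. Let $H_1=\bigoplus_2\ell_2^{n_k}$ with coordinate projections $P_k$, $H_2=\bigoplus_2\ell_2^{m_k}$, $v=\sum_k2^{-k}v_kP_k$ and $w=(2^{-k}w_k)_k$. Then $\|v\|\le\sum_k2^{-k}=1$ and $\|w\|\le(\sum_k4^{-k})^{1/2}\le1$. Restricting $wuv$ to the $k$-th summand of $H_1$ and projecting to the $k$-th summand of $H_2$ gives $4^{-k}w_kuv_k$, so $\|wuv\|_{HS}\ge4^{-k}\|w_kuv_k\|_{HS}\ge k$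 for every $k$. This contradicts $u\in PS_2(E,F)$. $\square$

In particular $h(G)<\infty$ for every Hilbert–Schmidt space $G$.

**Lemma 2.** Let $z:\ell_2^n\to F$ be linear with $\|wz\|_{HS}\le\lambda_0$ for all contractions $w:F\to\ell_2^n$, and let $\lambda>\lambda_0$. Then there are $m$ and operators $j^1:\ell_2^n\to\ell_1^m$, $T:\ell_1^m\to F$ with $z=Tj^1$, $\|j^1\|\le\lambda$, $\|T\|\le1$.

*Proof.* If $z=0$, take $m=1$, $j^1=0$, $T=0$. Let $z\ne0$.

**Step 1: a seminorm that measures factorization through $\ell_1^m$.** For $h_1,\dots,h_m\in\ell_2^n$ put $W(h_l)=\sup_{|h|\le1}(\sum_l\langle h,h_l\rangle^2)^{1/2}$. For $y\in L(\ell_2^n,F)$ let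
$$d(y)=\inf\Big\{W(h_l)\Big(\sum_l\|y_l\|^2\Big)^{1/2}:\ y=\sum_l\langle\cdot,h_l\rangle y_l\ \text{(finite sum)}\Big\}.$$
It is finite because $y=\sum_k\langle\cdot,e_k\rangle ye_k$, and $d(cy)=|c|d(y)$. For the triangle inequality let $\eta>0$, and take representations of $y$ and $y'$ with products below $d(y)+\eta$ and $d(y')+\eta$. Multiply the $h_l$ by a constant and divide the $y_l$ by it, so that both factors are at most $(d(y)+\eta)^{1/2}$ (if a factor is $0$, then $y=0$; use the empty sum), and similarly for $y'$. The concatenated representation of $y+y'$ has both factors at most $(d(y)+d(y')+2\eta)^{1/2}$, so $d(y+y')\le d(y)+d(y')+2\eta$.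

**Step 2: a dual functional as an operator $t:F\to\ell_2^n$.** By Hahn–Banach there is a linear functional $\zeta$ on $L(\ell_2^n,F)$ with $\zeta(z)=d(z)$ and $|\zeta|\le d$. Since $|\zeta(\langle\cdot,h\rangle y)|\le|h|\|y\|$, there is a bounded $t:F\to\ell_2^n$ with $\zeta(\langle\cdot,h\rangle y)=\langle h,ty\rangle$. From $z=\sum_k\langle\cdot,e_k\rangle ze_k$ we get $d(z)=\zeta(z)=\sum_k\langle e_k,tze_k\rangle=\operatorname{tr}(tz)$.

**Step 3: the adjoint $t^*:\ell_2^n\to F^*$ has $\pi_2(t^*)\le1$.** Let $W(h_l)\le1$. For all $y_l\in F$,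
$$\Big|\sum_l(t^*h_l)(y_l)\Big|=\Big|\zeta\Big(\sum_l\langle\cdot,h_l\rangle y_l\Big)\Big|\le\Big(\sum_l\|y_l\|^2\Big)^{1/2}.$$
Take $y_l$ of norm $\|t^*h_l\|$ with $(t^*h_l)(y_l)$ as close as desired to $\|t^*h_l\|^2$. We get $\sum_l\|t^*h_l\|^2\le1$, which is the claim by homogeneity.

**Step 4: factor a Hilbert–Schmidt operator out of $t$.** By (P) there is a probability $\nu$ on the unit ball of $\mathbb R^n$ with
$$\|t^*h\|^2\le\int\langle h,\xi\rangle^2d\nu(\xi)=|Dh|^2,\qquad D=\Big(\int\xi\otimes\xi\,d\nu\Big)^{1/2},\qquad\|D\|_{HS}^2=\operatorname{tr}D^2=\int|\xi|^2d\nu\le1.$$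
So $Dh\mapsto t^*h$ is a well-defined contraction on the range of $D$; extending it by $0$ on the orthogonal complement gives $S:\ell_2^n\to F^*$ with $t^*=SD$, $\|S\|\le1$. Define the contraction $w:F\to\ell_2^n$ by $\langle wy,h\rangle=(Sh)(y)$. Then $\langle ty,h\rangle=(SDh)(y)=\langle wy,Dh\rangle=\langle Dwy,h\rangle$, that is, $t=Dw$. By Cauchy–Schwarz for the Hilbert–Schmidt inner product,
$$d(z)=\operatorname{tr}(Dwz)\le\|D\|_{HS}\|wz\|_{HS}\le\lambda_0<\lambda .$$

**Step 5: read off the factorization.** By Step 4 there is a representation $z=\sum_{l\le m}\langle\cdot,h_l\rangle y_l$ with product of factors at most $\lambda$. Rescale so that $W(h_l)\le1$ and $(\sum_l\|y_l\|^2)^{1/2}\le\lambda$, and drop the terms with $y_l=0$. Put $j^1h=(\langle h,h_l\rangle\|y_l\|)_l$ and $Te_l=y_l/\|y_l\|$. Then $Tj^1=z$, $\|T\|\le1$, and $\|j^1h\|_1\le\lambda|h|$ by Cauchy–Schwarz. $\square$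

**The choice of family.** Let $u\in PS_2(E,F)$ with $k(u)<1$; then $\|u\|\le1$ by Lemma 1. Let $(v_i)_{i\in I}$ list all contractions $\ell_2^n\to E$, $n\in\mathbb N$, or any subfamily that is norm-dense in the contractions for each $n$. Lemma 2 with $z=uv_i$, $\lambda_0=k(u)$, $\lambda=1$ gives (1). From here on $G=X/N$ is the space of Section 1 for this family. What must be shown is this.

**Proposition.** For every Hilbert space $H$ and every $w:G\to H$ with $\|w\|\le1$, $\pi_2(w)\le300$. Hence $G$ is a Hilbert–Schmidt space and $h(G)\le300$.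

## 6. Two-summing on $X$ is not yet two-summing on $X/N$

Let $w:G\to H$, $\|w\|\le1$, and $\omega_0=wq:X\to H$, so $\|\omega_0\|\le1$ and $\omega_0|_N=0$. Half of the work is immediate. Write $\omega_0=(w_0,w_L)$ on $E\oplus_1L$ with $L=Y_1\oplus_1Y$. Since $L$ is an $L_1$-space, $\pi_2(w_L)\le K_G$. Since $\omega_0(\delta_i(h))=0$, identity (2) reads
$$w_0v_ih=w_L(j_i^1h,j_i^0h),$$
and $h\mapsto(j_i^1h,j_i^0h)$ has norm at most $2$, so $\|w_0v_i\|_{HS}\le2K_G$ for all $i$. The map $v\mapsto\|w_0v\|_{HS}$ is continuous on $L(\ell_2^n,E)$ and the $v_i$ are dense among the contractions, so (S) gives $\pi_2(w_0)\le2K_G$. Altogether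
$$\pi_2(\omega_0)\le3K_G. \tag{4}$$

It is tempting to stop here, but (4) concerns $wq$, not $w$. To bound $\pi_2(w)$ we must test $w$ on operators $\ell_2^n\to G$, and these need not lift to $X$ with control of the norm. The step "$wq$ is 2-summing, hence $w$ is" is false in general. Let $q:\ell_1\to\ell_2$ be a quotient map and $w=\mathrm{id}_{\ell_2}$. Then $wq$ is 2-summing by (G), and $w$ is not.

What would suffice? By the converse part of (P), applied on $G$:
$$\text{if } wq=RB,\ \ B:X\to L_\infty(\tau),\ \ R:L_2(\tau)\to H,\ \ \boldsymbol{B|_N=0},\quad\text{then }\pi_2(w)\le\|R\|\|B\|, \tag{5}$$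
because $B$ then induces an operator of the same norm on $G$. Pietsch's theorem gives $\omega_0=R_0A_0$ with $A_0:X\to C(K)$, but the evaluation map $A_0$ is isometric, so it kills no nonzero element of $N$. We want to correct $A_0$ by an operator $A'$ with $A'\delta_i(h)=-A_0\delta_i(h)$, leaving the product with $R_0$ unchanged if possible.

A correction that lives on $Y_1$ alone is not available in general. If $uv_i=0$, Lemma 2 may return $j_i^1=0$; in a push-out without $Y$, the vector $\delta_i(h)$ would then be $(v_ih,0)$, and any $A'$ that lives on $Y_1$ vanishes there. This is why $Y$ was added. Let us look for $A'$ on $Y$, and write $(A_0\delta_i(h))(t)=\langle c_i(t),h\rangle$ with $c_i(t)\in\mathbb R^{n_i}$. Because $\int\langle c,g\rangle\langle h,g\rangle\,d\gamma_i(g)=\langle c,h\rangle$, the linear kernel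
$$(A'b)(t)=\int\langle c_i(t),g\rangle\,b(g)\,d\gamma_i(g)$$
would be perfect. Formally it gives $A'\delta_i(h)=A'(-j_i^0h)=-\langle c_i(\cdot),h\rangle$ as required, and $R_0A'b=\int b(g)R_0(\langle c_i(\cdot),g\rangle)\,d\gamma_i(g)=0$, since $R_0(\langle c_i(\cdot),g\rangle)=R_0A_0\delta_i(g)=\omega_0(\delta_i(g))=0$. The flaw is that $g\mapsto\langle c,g\rangle$ is unbounded for $c\ne0$, so $b\mapsto\int\langle c,g\rangle b(g)\,d\gamma_i(g)$ is not a bounded functional on $L_1(\gamma_i)$. We therefore replace the kernel by a bounded one that still reproduces $\langle c,h\rangle$ exactly and is close to the linear one in $L_2(\gamma_i)$. The price is a remainder $-R_0A'\ne0$, which we must then treat in turn.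

## 7. A bounded Gaussian kernel that reproduces linear functionals

Fix $M=3$. Let $\psi(x)=x1_{|x|\le M}$, let $\xi$ be a standard normal variable, and put
$$\kappa=\mathbb E\,\xi^21_{|\xi|\le M},\qquad m_0=M/\kappa,\qquad\varepsilon=(\kappa^{-1}-1)^{1/2},\qquad\theta=K_G\varepsilon .$$
Integrating by parts, $\kappa=\mathbb P(|\xi|\le3)-6(2\pi)^{-1/2}e^{-9/2}=0.9707\ldots>0.970$. Therefore $m_0<3.1$, $\varepsilon<0.18$ and $\theta\le1.8\cdot0.18<1/2$. For $c,g\in\mathbb R^n$ let
$$\Theta(c,g)=\kappa^{-1}|c|\,\psi\big(\langle c,g\rangle/|c|\big)\ \ (c\ne0),\qquad\Theta(0,g)=0 .$$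
This is Borel in $(c,g)$ and $|\Theta(c,g)|\le m_0|c|$. With $\gamma$ the standard Gaussian measure on $\mathbb R^n$,
$$\int\Theta(c,g)\langle h,g\rangle\,d\gamma(g)=\langle c,h\rangle, \tag{6}$$
$$\int|\langle c,g\rangle-\Theta(c,g)|^2\,d\gamma(g)=\varepsilon^2|c|^2. \tag{7}$$
*Proof.* Let $c\ne0$, $\hat c=c/|c|$. The variable $\xi=\langle\hat c,g\rangle$ is standard normal, and $\langle h,g\rangle-\langle h,\hat c\rangle\xi$ is centered and independent of it. Note $\mathbb E\,\xi\psi(\xi)=\mathbb E\,\psi(\xi)^2=\kappa$. So the integral in (6) is $\kappa^{-1}|c|\langle h,\hat c\rangle\mathbb E\,\xi\psi(\xi)=\langle c,h\rangle$, and the one in (7) is $|c|^2\,\mathbb E|\xi-\kappa^{-1}\psi(\xi)|^2=|c|^2(1-2+\kappa^{-1})$. $\square$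

*Remark.* The kernel $\sqrt{\pi/2}\,|c|\operatorname{sgn}\langle c,g\rangle$ is also bounded and satisfies (6), since $\mathbb E|\xi|=\sqrt{2/\pi}$. In (7) it gives $\varepsilon^2=1-2+\pi/2$, so $\varepsilon\approx0.756$, and the bound $K_G\le1.8$ only yields $K_G\varepsilon\le1.37$. The iteration of Section 9 needs this product below $1$; that is why we cut at a high level.

## 8. The correction lemma

**Lemma 3.** Let $\omega:X\to H$ be bounded with $\omega|_N=0$. Suppose $\omega=RA$ with $A:X\to C(K)$ and $R:L_2(K,\tau)\to H$ bounded, $K$ compact, $\tau$ a Radon probability, and $\|A\delta_i(h)\|_\infty\le s|h|$ for all $i,h$. Then $\omega=RB+\omega'$, where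

1. $B:X\to L_\infty(\tau)$, $B|_N=0$, $\|B\|\le\|A\|+m_0s$;
2. $\omega'|_N=0$, and $\omega'$ vanishes on $E\oplus Y_1$;
3. $\omega'$ acts on each $L_1(\gamma_i)$ as $b\mapsto\int b\,\varphi_i\,d\gamma_i$, where $\varphi_i:\mathbb R^{n_i}\to H$ is strongly measurable and
$$\sup_g|\varphi_i(g)|\le\|R\|m_0s,\qquad\Big(\int|\varphi_i|^2d\gamma_i\Big)^{1/2}\le\|R\|\varepsilon s. \tag{8}$$

*Proof.* **Step 1: the corrected operator $B$.** Let $c_i(t)=\sum_r(A\delta_i(e_r))(t)\,e_r\in\mathbb R^{n_i}$. This is continuous in $t\in K$, $\langle c_i(t),h\rangle=(A\delta_i(h))(t)$, and hence $|c_i(t)|\le s$. Define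
$$A'(e,(x_i),(b_i))(t)=\sum_i\int\Theta(c_i(t),g)\,b_i(g)\,d\gamma_i(g).$$
Only countably many $b_i$ are nonzero, and $(t,g)\mapsto\Theta(c_i(t),g)$ is measurable for the product of the Borel $\sigma$-algebras, as the composition of a Borel function with $(t,g)\mapsto(c_i(t),g)$. So by Fubini $A'(e,(x_i),(b_i))$ is a bounded measurable function of $t$, of sup norm at most $m_0s\sum_i\|b_i\|_1$. By (6),
$$A'\delta_i(h)=-\int\Theta(c_i(\cdot),g)\langle h,g\rangle\,d\gamma_i(g)=-\langle c_i(\cdot),h\rangle=-A\delta_i(h).$$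
Hence $B:=A+A'$ has $\|B\|\le\|A\|+m_0s$ and vanishes on all $\delta_i(h)$, so on $N$.

**Step 2: the remainder.** Put $\omega'=-RA'$. Then $\omega=RA=RB-RA'=RB+\omega'$. Since $\omega$ and $B$ vanish on $N$, so does $\omega'$; since $A'$ vanishes on $E\oplus Y_1$, so does $\omega'$.

**Step 3: the remainder has a bounded density.** Let $\mu=(c_i)_*\tau$, a Borel probability on $\mathbb R^{n_i}$. The map $g\mapsto\Theta(\cdot,g)\in L_2(\mu)$ is weakly measurable, because $g\mapsto\int\Theta(c,g)f(c)\,d\mu(c)$ is measurable for every $f\in L_2(\mu)$ by Fubini. Since $L_2(\mu)$ is separable, the map is strongly measurable by Pettis' theorem. Composing with the isometry $f\mapsto f\circ c_i$ from $L_2(\mu)$ into $L_2(\tau)$, we see that $g\mapsto\Theta(c_i(\cdot),g)\in L_2(\tau)$ is strongly measurable; its norm is at most $m_0s$. (The detour matters because $L_2(\tau)$ itself may be nonseparable.) For $b\in L_1(\gamma_i)$ the Bochner integral $\int b(g)\Theta(c_i(\cdot),g)\,d\gamma_i(g)$ in $L_2(\tau)$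 is the class of $A'b$: for $f\in L_2(\tau)$, its inner product with $f$ is
$$\int b(g)\int\Theta(c_i(t),g)f(t)\,d\tau(t)\,d\gamma_i(g)=\int f(t)(A'b)(t)\,d\tau(t)$$
by Fubini. Bounded operators commute with Bochner integrals, so with
$$\varphi_i(g):=-R\big(\Theta(c_i(\cdot),g)\big)$$
we have $\omega'(b)=\int b\varphi_i\,d\gamma_i$, $\varphi_i$ is strongly measurable, and $|\varphi_i(g)|\le\|R\|m_0s$ for every $g$.

**Step 4: the density is small in $L_2$.** Here the linear kernel returns. For every $g\in\mathbb R^{n_i}$, $R(\langle c_i(\cdot),g\rangle)=RA\delta_i(g)=\omega(\delta_i(g))=0$. Adding this zero, $\varphi_i(g)=R\big(\langle c_i(\cdot),g\rangle-\Theta(c_i(\cdot),g)\big)$. By Fubini and (7),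
$$\int|\varphi_i|^2d\gamma_i\le\|R\|^2\int\!\!\int|\langle c_i(t),g\rangle-\Theta(c_i(t),g)|^2\,d\gamma_i(g)\,d\tau(t)=\|R\|^2\varepsilon^2\int|c_i(t)|^2d\tau(t)\le\|R\|^2\varepsilon^2s^2.\qquad\square$$

## 9. Iterating the correction: proof of the Proposition

Lemma 3 splits $\omega_0$ into a good term $RB$ and a remainder of the same kind, living on $Y$. We iterate, but there is a trap. The sup bound in (8) carries the factor $m_0$, not $\varepsilon$. If at the next step we only used $\|A\delta_i(h)\|_\infty\le\|A\|\|j_i^0h\|_1\le\|A\||h|$, with $\|A\|$ governed by the sup bound of the density, then the bounds for successive remainders would be multiplied by $K_Gm_0\ge m_0\geq 3$ each time and the scheme would tell us nothing. (Here $K_G\ge1$: apply (G) to a norm-one functional.) The way out is to factor the remainder so that $\|A\delta_i(h)\|_\infty$ is governed by the $L_2$ norm of the density. This works because $|\varphi_i|$ gets integrated against $|\langle h,g\rangle|$, which lies in $L_2(\gamma_i)$.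

*Proof of the Proposition.* Let $\omega_0=wq$ as in Section 6.

**Step 0: the first correction.** By (4) and (P), $\omega_0=R_0A_0$ with $A_0:X\to C(K_0)$, $R_0:L_2(K_0,\tau_0)\to H$, $\|A_0\|\le1$, $\|R_0\|\le3K_G$. Hence $\|A_0\delta_i(h)\|_\infty\le\|\delta_i(h)\|\le3|h|$. Lemma 3 with $s=3$ gives $\omega_0=R_0B_0+\omega_1$ with $B_0|_N=0$, $\|B_0\|\le1+3m_0$, where $\omega_1$ vanishes on $N$ and on $E\oplus Y_1$ and has densities bounded in sup norm by $\alpha_1=9K_Gm_0$ and in $L_2(\gamma_i;H)$ by $\beta_1=9K_G\varepsilon=9\theta$.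

**Step $k\ge1$: correcting the remainder.** Suppose $\omega_k$ vanishes on $N$ and on $E\oplus Y_1$ and has strongly measurable densities $\varphi_i$ on $L_1(\gamma_i)$ with $\sup|\varphi_i|\le\alpha_k$ and $\|\varphi_i\|_{L_2(\gamma_i;H)}\le\beta_k$ for all $i$. Separate direction and size of the density: the operator
$$\rho:Y\to H,\qquad\rho((b_i))=\sum_i\int b_i\,\frac{\varphi_i}{|\varphi_i|}\,d\gamma_i\qquad(0/0:=0)$$
has norm at most $1$, and $Y$ is an $L_1$-space. By (G) and (P), $\rho=R_k\tilde A$ with a contraction $\tilde A:Y\to C(K_k)$ and $R_k:L_2(K_k,\tau_k)\to H$, $\|R_k\|\le K_G$. Let $A_k:X\to C(K_k)$ be the projection $X\to Y$, followed by $(b_i)\mapsto(|\varphi_i|b_i)$, followed by $\tilde A$. Then $\|A_k\|\le\alpha_k$. Also $R_kA_k=\omega_k$: on $Y$ both sides are $\sum_i\int b_i\varphi_i\,d\gamma_i$, and on $E\oplus Y_1$ both vanish. Finally, by Cauchy–Schwarz,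
$$\|A_k\delta_i(h)\|_\infty\le\int|\varphi_i(g)||\langle h,g\rangle|\,d\gamma_i(g)\le\beta_k|h| .$$
Lemma 3 with $s=\beta_k$ gives $\omega_k=R_kB_k+\omega_{k+1}$, where $B_k|_N=0$, $\|B_k\|\le\alpha_k+m_0\beta_k$, and $\omega_{k+1}$ satisfies the same hypotheses with
$$\alpha_{k+1}=K_Gm_0\beta_k,\qquad\beta_{k+1}=K_G\varepsilon\beta_k=\theta\beta_k .$$
So the sup bound is no longer fed by the previous sup bound. Since $\theta<1/2$,
$$\sum_{k\ge1}\beta_k=\frac{9\theta}{1-\theta}\le9,\qquad\sum_{k\ge1}\alpha_k=\alpha_1+K_Gm_0\sum_{k\ge1}\beta_k\le18K_Gm_0,\qquad\|\omega_k\|\le\alpha_k\to0 .$$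

**Last step: summing on $G$.** Each $B_k$ vanishes on $N$ and induces $\bar B_k:G\to L_\infty(\tau_k)$ with $\|\bar B_k\|=\|B_k\|$. From $wq=\sum_{k=0}^rR_kB_k+\omega_{r+1}$ we see that $w-\sum_{k=0}^rR_k\bar B_k$ is the operator on $G$ induced by $\omega_{r+1}$, so its norm is $\|\omega_{r+1}\|\to0$. By (5), the partial sums have $\pi_2$-norm at most $\sum_k\|R_k\|\|B_k\|$. The inequality that defines $\pi_2$ involves finite families only, so it passes to limits in operator norm. Therefore
$$\pi_2(w)\le\sum_{k\ge0}\|R_k\|\|B_k\|\le3K_G(1+3m_0)+K_G\sum_{k\ge1}(\alpha_k+m_0\beta_k)\le3K_G+18K_Gm_0+18K_G^2m_0 .$$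
With $K_G\le1.8$ and $m_0<3.1$ this is below $5.4+100.5+180.8<287<300$. The statement on $h(G)$ is the criterion at the end of Section 3. $\square$

## 10. The equivalence and the two-sided estimate

**Sufficiency and the lower estimate.** Let $u=ba$ with $G$ a Hilbert–Schmidt space. We saw in Section 2 that $u\in PS_2(E,F)$. For contractions $v:\ell_2^n\to E$, $w:F\to\ell_2^m$ we have $\|wuv\|_{HS}=\|(wb)(av)\|_{HS}\le h(G)\|wb\|\|av\|\le h(G)\|a\|\|b\|$ by homogeneity, so $k(u)\le h(G)\|a\|\|b\|$.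

**Necessity and the upper estimate.** Let $u\in PS_2(E,F)$. By Lemma 1, $k(u)<\infty$. Let $k'>k(u)$. Then $k(u/k')<1$, so Sections 1 and 5 and the Proposition give a Hilbert–Schmidt space $G$ with $h(G)\le300$ and contractions $a$, $b'$ with $u/k'=b'a$. With $b=k'b'$ we get $u=ba$, $\|a\|\le1$, $\|b\|\le k'$. This proves the equivalence, hence the conjecture. Since $h(G)\|a\|\|b\|\le300k'$ and $k'>k(u)$ was arbitrary, (3) follows.

## 11. Embedding, surjectivity, separability

**The map $a$ is an embedding.** We bound the distance from $(e,0,0)$ to $N$ from below. Let $p=\sqrt{2/\pi}$, so $\|j_i^0h\|_{L_1}=p|h|$. As the $\delta_i$ are linear, every element of the span of the $\delta_i(h)$ is a finite sum $\sum\delta_i(h_i)$ over distinct $i$. Put $\sigma=\sum|h_i|$ and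
$$V=\Big\|(e,0,0)+\sum\delta_i(h_i)\Big\|=\Big\|e+\sum v_ih_i\Big\|+\sum\|j_i^1h_i\|_1+p\,\sigma .$$
Then $V\ge p\sigma$ and, as the $v_i$ are contractions, $V\ge\|e\|-\sigma+p\sigma$. Inserting $\sigma\le V/p$ into the second inequality gives $V\ge\|e\|-\frac{1-p}pV$, that is, $V\ge p\|e\|$. The span is dense in $N$, so $\|ae\|\ge\sqrt{2/\pi}\,\|e\|$.

**Making $b$ surjective.** Replace $G$ by $G\oplus_1\ell_1(B_F)$, $a$ by $(a,0)$, and $b$ by $(b,q_F)$, where $q_F:\ell_1(B_F)\to F$, $e_y\mapsto y$, is the canonical quotient map. The new $a$ is still an embedding, the new $b$ is surjective, and the composition is still $u$. Any operator $(w_1,w_2)$ from the new space to a Hilbert space satisfies, by the Proposition and (G),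
$$\pi_2((w_1,w_2))\le\pi_2(w_1)+\pi_2(w_2)\le300\|w_1\|+K_G\|w_2\|\le(300+K_G)\|(w_1,w_2)\| .$$
By the criterion in Section 3 the new space is Hilbert–Schmidt, with $h\le300+K_G$.

**Separability.** Let $E$ and $F$ be separable. Then $L(\ell_2^n,E)\cong E^n$ is separable, hence so is its set of contractions, and a countable family $(v_i)$ that is norm-dense in the contractions for each $n$ exists. Section 5 allows this family. The only place where the size of the family enters is the bound $\pi_2(w_0)\le2K_G$ before (4), and there density suffices. Now $X$ is a countable $\ell_1$-sum of separable spaces, so $X$ and $G=X/N$ are separable. For surjectivity use, instead of $\ell_1(B_F)$, the space $\ell_1(\mathbb N)$ with $e_k\mapsto y_k$ for a dense sequence $(y_k)$ in $B_F$. This map is onto: given $y\in B_F$, put $r_0=y$ and choose successively $y_{k_j}$ with $\|r_j-y_{k_j}\|\le1/2$ and $r_{j+1}=2(r_j-y_{k_j})\in B_F$; then $y=\sum_{j\ge0}2^{-j}y_{k_j}$, which is the image of $\sum_j2^{-j}e_{k_j}\in\ell_1(\mathbb N)$.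 The estimate of $h$ is unchanged. This completes the proof of the Theorem. $\blacksquare$
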